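\title{Interpolating sequences in uniform algebras: the threshold exponent $1/2$}

\begin{abstract}
Let $A$ be a uniform algebra and let $\rho$ be the pseudohyperbolic metric on its maximal ideal space. For bounded analytic functions on the disk or on the unit ball of a Hilbert space, a sequence with $\inf_k\prod_{j\ne k}\rho(\varphi_j,\varphi_k)>0$ is interpolating. We show that this fails in general uniform algebras, even when the infimum is arbitrarily close to $1$; the obstruction already appears for finite sets in polydisks of growing dimension. The product condition is the case $s=1$ of the family of conditions ``$\inf_{j\ne k}\rho(\varphi_j,\varphi_k)>0$ and $\sup_k\sum_{j\ne k}(1-\rho(\varphi_j,\varphi_k))^s<\infty$''. We prove that $s=1/2$ guarantees interpolation in every uniform algebra and that no $s>1/2$ does.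
\end{abstract}

\section{Introduction}

\subsection{The question}

A \emph{uniform algebra} is a closed subalgebra $A$ of $C(X)$, for a compact Hausdorff space $X$, that carries the supremum norm, contains the constants and separates the points of $X$. Its \emph{maximal ideal space} $M_A\subset A^*$ is the set of nonzero multiplicative linear functionals on $A$. These functionals have norm one, and every point of $X$ gives one of them by evaluation. We identify $f\in A$ with its Gelfand transform, that is, we write $f(\varphi)$ for $\varphi(f)$. The algebra $H^\infty(\Omega)$ of bounded analytic functions on a domain $\Omega$ is regarded as a uniform algebra on its own maximal ideal space, and a point $z\in\Omega$ is identified with the evaluation $f\mapsto f(z)$.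

The \emph{pseudohyperbolic metric} on $M_A$ is
\[
\rho(\varphi,\psi)=\sup\{|f(\psi)| : f\in A,\ \|f\|\le 1,\ f(\varphi)=0\}.
\]
It takes values in $[0,1]$ and measures how well the unit ball of $A$ tells two points apart. For $A=H^\infty(\mathbb D)$ and $z,w$ in the open unit disk $\mathbb D$ it is the usual distance
\[
\rho_{\mathbb D}(z,w)=\Big|\frac{z-w}{1-\bar wz}\Big|,
\]
and for $A=H^\infty(B_H)$, where $B_H$ is the open unit ball of a Hilbert space $H$, it is the pseudohyperbolic metric of $B_H$.

Interpolation is understood through the bidual. An element $F\in A^{**}$ is evaluated at $\varphi\in M_A\subset A^*$ by $F(\varphi)$. A sequence $(\varphi_k)$ in $M_A$ is \emph{interpolating} if for every bounded sequence $(a_k)$ of complex numbers there is $F\in A^{**}$ with $F(\varphi_k)=a_k$ for all $k$. Its \emph{interpolation constant} is the smallest $M$ such that $F$ can always be chosen with $\|F\|\le M\sup_k|a_k|$. The same definitions are used for finite sequences. The bidual removes an obstruction that has nothing to do with the geometry of the sequence. In the disk algebra,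 whose elements are continuous on the closed disk, every infinite sequence of points has a convergent subsequence, and no element of the algebra takes the values $+1$ and $-1$ alternately along it. For $H^\infty(\mathbb D)$ and $H^\infty(B_H)$ with points of the open ball, the definition agrees with the usual notion of interpolation by functions of the algebra.

We consider the \emph{product condition}: there is $\delta>0$ such that
\begin{equation}\label{eq:P}
\prod_{j\ne k}\rho(\varphi_j,\varphi_k)\ge\delta\qquad\text{for all }k. \tag{P}
\end{equation}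
To see what it gives in an arbitrary uniform algebra, let $\varphi_1,\dots,\varphi_n$ satisfy \eqref{eq:P} and let $0<\delta'<\delta$. For $j\ne k$ choose $h_{kj}\in A$ with $\|h_{kj}\|\le1$, $h_{kj}(\varphi_j)=0$, and $|h_{kj}(\varphi_k)|$ so close to $\rho(\varphi_j,\varphi_k)$ that $B_k=\prod_{j\ne k}h_{kj}$ satisfies $|B_k(\varphi_k)|\ge\delta'$. In the disk one may take for $B_k$ the finite Blaschke product with zeros at the other points. In general $B_k$ has norm at most $1$ and vanishes at every $\varphi_j$, $j\ne k$, so
\begin{equation}\label{eq:trivial}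
f=\sum_{k=1}^n a_k\frac{B_k}{B_k(\varphi_k)}\in A\quad\text{satisfies}\quad f(\varphi_k)=a_k,\qquad \|f\|\le\frac{n}{\delta'}\max_k|a_k| .
\end{equation}
Thus \eqref{eq:P} lets us single out any one point from all the others at a cost that does not depend on $n$, and the question is whether the factor $n$ in \eqref{eq:trivial} can be removed. In the following cases it can.
\begin{itemize}
\item Carleson's theorem: for $A=H^\infty(\mathbb D)$ and sequences in $\mathbb D$, condition \eqref{eq:P} is necessary and sufficient for interpolation, and the interpolation constant depends only on $\delta$.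
\item Berndtsson's theorem: for $A=H^\infty(B_n)$, where $B_n$ is the open unit ball of $\mathbb C^n$, condition \eqref{eq:P} is sufficient for a sequence in $B_n$ to be interpolating, and the interpolation constant depends only on $\delta$ and not on $n$.
\item Consequently, for any Hilbert space $H$, condition \eqref{eq:P} is sufficient for a sequence in $B_H$ to be interpolating for $H^\infty(B_H)$, with constant depending only on $\delta$.
\end{itemize}
Condition \eqref{eq:P} makes sense in every uniform algebra, and the constants above do not see the dimension, so one may guess that the implication is a general fact. This is the problem posed in \cite{spectra}: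

\medskip
\noindent\emph{Is every sequence in $M_A$ that satisfies \eqref{eq:P} for some $\delta>0$ interpolating, for every uniform algebra $A$?}

\subsection{Results}

The answer is no. It is best seen within a one-parameter family of conditions. For $s>0$ and $\rho_{jk}=\rho(\varphi_j,\varphi_k)$, let $(\Sigma_s)$ be the condition
\[
\inf_{j\ne k}\rho_{jk}>0\qquad\text{and}\qquad\sup_k\sum_{j\ne k}(1-\rho_{jk})^s<\infty .
\]
Since $0\le1-\rho_{jk}\le1$, the condition becomes weaker as $s$ grows, and $(\Sigma_1)$ is equivalent to \eqref{eq:P} by the inequalities \eqref{eq:sumprod} below.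

\begin{theorem}\label{thm:counter}
For every $s\in(\frac12,1]$ and $\eta\in(0,1)$ there are a uniform algebra $A$ and a sequence $(\varphi_k)$ in $M_A$ with
\[
\sup_k\sum_{j\ne k}(1-\rho(\varphi_j,\varphi_k))^s\le\eta ,
\]
hence satisfying \eqref{eq:P} with $\delta=1-\eta$, which is not interpolating.
\end{theorem}

\begin{theorem}\label{thm:half}
Let $A$ be any uniform algebra and $(\varphi_k)$ a sequence in $M_A$ with
\[
M_0:=\sup_k\Big(\prod_{j\ne k}\rho(\varphi_j,\varphi_k)\Big)^{-1}\exp\Big(2\sum_{j\ne k}(1-\rho(\varphi_j,\varphi_k))^{1/2}\Big)<\infty .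
\]
Then $(\varphi_k)$ is interpolating with constant at most $M_0$. In particular, $(\Sigma_{1/2})$ implies interpolation in every uniform algebra.
\end{theorem}

The sequence in Theorem \ref{thm:counter} has $1-\rho_{jk}\le(1-\rho_{jk})^s\le\eta<1$, so it satisfies $(\Sigma_s)$, and therefore $(\Sigma_{s'})$ for every $s'\ge s$. Hence no exponent larger than $\frac12$ guarantees interpolation, and $s=\frac12$ is the exact threshold for arbitrary uniform algebras.

The counterexample is assembled from finite sets in polydisks. For $z,w\in\mathbb D^N$ put $\rho_N(z,w)=\max_c\rho_{\mathbb D}(z_c,w_c)$.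

\begin{theorem}\label{thm:finite}
Let $\frac12<s\le1$. There are $c,\gamma,\gamma'>0$, $C<\infty$ and $K\in\mathbb N$, depending only on $s$, such that for every large prime $q$ there are $N$ and $n=q^{K+1}$ points $z_1,\dots,z_n\in\mathbb D^N$ with the following properties.
\begin{enumerate}
\item[(1)] $\sum_{j\ne k}(1-\rho_N(z_j,z_k))^s\le Cq^{-\gamma'}$ for every $k$.
\item[(2)] If for every $(a_k)$ with $|a_k|\le1$ there is $H\in H^\infty(\mathbb D^N)$ with $\|H\|\le M$ and $H(z_k)=a_k$ for all $k$, then $M\ge c\,n^\gamma$.
\end{enumerate}
\end{theorem}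

Only an unbounded family of sizes $n$ is needed in the sequel. The points are explicit, and their construction (Proposition \ref{prop:config}) does not use the arithmetic form of $n$.

\begin{corollary}\label{cor:main}
\begin{enumerate}
\item[(a)] For $H^\infty(\mathbb D^N)$ no bound of the interpolation constant in terms of $\delta$ in \eqref{eq:P} is independent of $N$, even for $\delta$ near $1$.
\item[(b)] For each $\eta\in(0,1)$ there is a sequence in the open unit ball $B_{c_0}$ of $c_0$ that satisfies \eqref{eq:P} with $\delta=1-\eta$ for $H^\infty(B_{c_0})$ and is not interpolating.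
\item[(c)] For $n$-point sets satisfying \eqref{eq:P}, with $\delta<1$ fixed, the worst interpolation constant over all uniform algebras is at most $n/\delta$, and it is at least $c\,n^\gamma$ for infinitely many $n$.
\end{enumerate}
\end{corollary}

The exponent $\frac12$ comes from a picture of two points. Two points of the disk at distance $\rho$ can be moved to $\pm r$, and then $1-r$ is of order $(1-\rho)^{1/2}$: each of them is much closer to the midpoint $0$ than to the other. Section \ref{sec:half} shows that a loss of this order for each pair is enough to build an interpolation formula. Section \ref{sec:glue} shows that in polydisks of high dimension the losses really add up: for $n$ points placed pairwise at $\pm r$, the interpolation constant grows as soon as $n$ exceeds $(1-r)^{-1}$ by a small power, while \eqref{eq:P} persists until $n$ is of order $(1-r)^{-2}$. Section \ref{sec:final} passes from finite sets to infinite sequences.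

\section{Preliminaries}\label{sec:prelim}

\subsection*{Sums and products}
Let $\rho_j\in[0,1]$. Induction on the number of factors gives $\prod\rho_j\ge1-\sum(1-\rho_j)$, and $1-\rho\le\log(1/\rho)\le(1-\rho)/\rho$ for $0<\rho\le1$. Hence, if $\rho_*=\inf_j\rho_j$,
\begin{equation}\label{eq:sumprod}
1-\sum_j(1-\rho_j)\le\prod_j\rho_j\le e^{-\sum_j(1-\rho_j)},\qquad \prod_j\rho_j\ge e^{-\rho_*^{-1}\sum_j(1-\rho_j)}\quad\text{if }\rho_*>0 .
\end{equation}
If \eqref{eq:P} holds, then every $\rho_{jk}$ is at least $\delta$ and $\sum_{j\ne k}(1-\rho_{jk})\le\log(1/\delta)$, which is $(\Sigma_1)$; the last inequality in \eqref{eq:sumprod} gives the converse.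

\subsection*{M\"obius maps}
For $b\in\mathbb D$ the map $m_b(\zeta)=(b-\zeta)/(1-\bar b\zeta)$ is an automorphism of $\mathbb D$ that maps $\overline{\mathbb D}$ onto itself, exchanges $0$ and $b$, and satisfies $|m_b(\zeta)|=\rho_{\mathbb D}(\zeta,b)$. If $f\in A$ and $\|f\|\le1$, then $1-\bar bf$ is invertible in $A$ by the geometric series, so $m_b\circ f=(b-f)(1-\bar bf)^{-1}$ belongs to $A$, has norm at most $1$, and takes the value $m_b(f(\varphi))$ at $\varphi\in M_A$.

It follows that $\rho$ is symmetric. Let $\|f\|\le1$, $f(\varphi)=0$, $0<t<1$ and $b=tf(\psi)$. Then $m_b\circ(tf)$ vanishes at $\psi$ and equals $b$ at $\varphi$, so $\rho(\psi,\varphi)\ge t|f(\psi)|$. Taking suprema gives $\rho(\psi,\varphi)\ge\rho(\varphi,\psi)$, and the roles can be exchanged.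

\subsection*{Polydisks}
Let $A(\mathbb D^N)\subset C(\overline{\mathbb D}^N)$ be the polydisk algebra of functions continuous on $\overline{\mathbb D}^N$ and analytic in $\mathbb D^N$. For $z,w\in\mathbb D^N$, the pseudohyperbolic distance of $A(\mathbb D^N)$ and that of $H^\infty(\mathbb D^N)$ both equal $\rho_N(z,w)$. The functions $\zeta\mapsto m_{z_c}(\zeta_c)$ show that both are at least $\rho_N(z,w)$. For the reverse inequality it suffices to treat the larger algebra $H^\infty(\mathbb D^N)$. Applying $m_{z_c}$ in each coordinate reduces to $z=0$, where $\rho_N(0,w)=\|w\|_\infty$, and the Schwarz lemma for $\lambda\mapsto f(\lambda w/\|w\|_\infty)$ gives $|f(w)|\le\|w\|_\infty$ whenever $\|f\|\le1$ and $f(0)=0$.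

\subsection*{A symmetric pair}
Let $0<r<1$. The distance $\rho=\rho_{\mathbb D}(-r,r)$ and the number $x=(1-r)/(1+r)$ are related by
\begin{equation}\label{eq:pair}
\rho=\frac{2r}{1+r^2},\qquad x^2=\frac{1-\rho}{1+\rho},\qquad 1-\rho=\frac{2x^2}{1+x^2}.
\end{equation}
The Cayley map $\operatorname{Cay}(w)=(w-1)/(w+1)$ takes the right half-plane $\mathbb H=\{\operatorname{Re}w>0\}$ conformally onto $\mathbb D$, and it sends $x,\,1,\,1/x$ to $-r,\,0,\,r$.

\subsection*{The Poisson kernel}
Let $\sigma$ be normalized arc length on the unit circle $\mathbb T$, and for $a\in\mathbb D$ let $P_a(\zeta)=(1-|a|^2)/|\zeta-a|^2$. Then $P_a\,d\sigma$ is a probability measure (harmonic measure for $a$), $P_0=1$, and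
\begin{equation}\label{eq:harnack}
\frac{1-|a|}{1+|a|}\le P_a\le\frac{1+|a|}{1-|a|}\quad\text{on }\mathbb T .
\end{equation}
If $g$ is continuous on $\overline{\mathbb D}$ and analytic in $\mathbb D$, then $g(a)=\int gP_a\,d\sigma$, and by the Cauchy--Schwarz inequality
\begin{equation}\label{eq:poisson}
|g(a)|^2\le\int_{\mathbb T}|g|^2P_a\,d\sigma .
\end{equation}

\subsection*{Reduction to finite sets}
We use three facts about a Banach space $E$. Closed balls of $E^{**}$ are weak-* compact (Banach--Alaoglu). A bounded linear map of $E$ onto a Banach space $E'$ admits a constant $M$ such that every $y\in E'$ has a preimage of norm at most $M\|y\|$ (open mapping theorem). For $F\in E^{**}$, finitely many functionals $\psi_1,\dots,\psi_n\in E^*$ and $\varepsilon>0$ there is $f\in E$ with $\|f\|\le\|F\|+\varepsilon$ and $\psi_i(f)=F(\psi_i)$ for all $i$ (Helly's theorem). Together they show that interpolation through the bidual means interpolation on finite subsets by elements of $A$ itself, with a uniform bound.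

\begin{lemma}\label{lem:finite}
Let $(\varphi_k)$ be a finite or infinite sequence in $M_A$.
\begin{enumerate}
\item[(a)] Let $M<\infty$. Suppose that for every $n$, every $\varepsilon>0$ and all numbers $|a_k|\le1$ there is $f\in A$ with $\|f\|\le M+\varepsilon$ and $f(\varphi_k)=a_k$ for $k\le n$. Then $(\varphi_k)$ is interpolating with constant at most $M$.
\item[(b)] Suppose that $(\varphi_k)$ is interpolating. Then it has a finite interpolation constant $M$, and for every finite set $S$ of indices, every $\varepsilon>0$ and all numbers $|a_k|\le1$, $k\in S$, there is $f\in A$ with $\|f\|\le M+\varepsilon$ and $f(\varphi_k)=a_k$ for $k\in S$.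
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By homogeneity let $\sup_k|a_k|\le 1$. Take $f_n\in A\subset A^{**}$ with $\|f_n\|\le M+\frac1n$ and $f_n(\varphi_k)=a_k$ for $k\le n$, and let $F$ be a weak-* cluster point of $(f_n)$. For each $n_0$ the set of $G\in A^{**}$ with $\|G\|\le M+1/n_0$ and $G(\varphi_k)=a_k$ for $k\le n_0$ is weak-* closed and contains $f_n$ for $n\ge n_0$, so it contains $F$. Hence $\|F\|\le M$ and $F(\varphi_k)=a_k$ for all $k$.

(b) The map $F\mapsto(F(\varphi_k))_k$ from $A^{**}$ to $\ell^\infty$ is bounded, because $\|\varphi_k\|=1$, and onto. By the open mapping theorem some constant $M'$ is admissible in the definition of the interpolation constant. Let $M$ be the infimum of the admissible constants. Given data bounded by $1$, a weak-* cluster point of solutions of norm at most $M+\frac1n$ is a solution of norm at most $M$, so $M$ is admissible. Given data on $S$, extend them by $0$, take a solution $F$ with $\|F\|\le M$, and apply Helly's theorem to the functionals $\varphi_k$, $k\in S$.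
\end{proof}

\section{The exponent $1/2$ suffices}\label{sec:half}

The factor $n$ in \eqref{eq:trivial} arises because all the $B_k$ may be large at the same point of $X$. It disappears if each $B_k$ is multiplied by a weight $W_k\in A$ such that $\sum_k|W_k|\le1$ on $X$ while $|W_k(\varphi_k)|$ stays bounded below. The hypothesis concerns pairs of points only, so the weights have to be built from pairs.

For two points this is explicit. Suppose $f\in A$ has $\|f\|\le1$, $f(\varphi)=r$ and $f(\psi)=-r$. Put $g=\big(\frac{1+f}2\big)^2$ and $g'=\big(\frac{1-f}2\big)^2$. By the parallelogram law and with $x$ as in \eqref{eq:pair},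
\begin{equation}\label{eq:twoweights}
|g|+|g'|=\frac{1+|f|^2}{2}\le1\ \text{ on }X,\qquad g(\varphi)=g'(\psi)=\Big(\frac{1+r}2\Big)^2=(1+x)^{-2}\ge e^{-2x}.
\end{equation}
For $n$ points we multiply the weights of all pairs that contain a given point. The following inequality shows that the products still sum to at most $1$; for $n=2$ it is its own hypothesis.

\begin{lemma}[tournament inequality]\label{lem:tournament}
If $p_{kj}\in[0,1]$ and $p_{jk}+p_{kj}\le1$ for $1\le j\ne k\le n$, then $\sum_{k=1}^n\prod_{j\ne k}p_{kj}\le1$.
\end{lemma}

\begin{proof}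
Replacing $p_{kj}$ by $1-p_{jk}$ for $k<j$ does not decrease the sum, so we may assume $p_{jk}+p_{kj}=1$. Let $n$ players meet in pairs, and decide the games independently, $k$ beating $j$ with probability $p_{kj}$. Then $\prod_{j\ne k}p_{kj}$ is the probability that $k$ beats everybody else, and these events are disjoint for different $k$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:half}]
Since $M_0<\infty$, all $\rho_{jk}$ are positive; they are symmetric in $j,k$. Fix $n$ and numbers $0<\rho'_{jk}=\rho'_{kj}<\rho_{jk}$ for $1\le j\ne k\le n$. For each ordered pair there is a function of norm at most $1$ that vanishes at $\varphi_j$ and has modulus larger than $\rho'_{jk}$ at $\varphi_k$. Multiplying it by a constant of modulus less than $1$, we obtain $h_{kj}\in A$ with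
\[
\|h_{kj}\|\le1,\qquad h_{kj}(\varphi_j)=0,\qquad h_{kj}(\varphi_k)=\rho'_{jk}.
\]

Fix $j<k$, let $r\in(0,1)$ solve $2r/(1+r^2)=\rho'_{jk}$, and put $f=m_r\circ h_{kj}\in A$. Then $\|f\|\le1$, $f(\varphi_j)=r$, and
\[
f(\varphi_k)=\frac{r-\rho'_{jk}}{1-r\rho'_{jk}}=\frac{r(1+r^2)-2r}{(1+r^2)-2r^2}=-r .
\]
Let $g_{jk}=\big(\frac{1+f}2\big)^2$ and $g_{kj}=\big(\frac{1-f}2\big)^2$. By \eqref{eq:twoweights} and \eqref{eq:pair}, $|g_{jk}|+|g_{kj}|\le1$ on $X$, and $g_{jk}(\varphi_j)=g_{kj}(\varphi_k)\ge e^{-2x}$ with $x\le(1-\rho'_{jk})^{1/2}$.

Put $F_k=\prod_{j\le n,\,j\ne k}g_{kj}h_{kj}$ for $k\le n$. Then $F_k(\varphi_j)=0$ for $j\ne k$, $j\le n$. At each point $\xi\in X$ we have $|F_k(\xi)|\le\prod_{j\ne k}|g_{kj}(\xi)|$, so Lemma \ref{lem:tournament} with $p_{kj}=|g_{kj}(\xi)|$ gives $\sum_{k\le n}|F_k|\le1$ on $X$. Moreover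
\[
\frac1{|F_k(\varphi_k)|}\le\Big(\prod_{j\le n,\,j\ne k}\rho'_{jk}\Big)^{-1}\exp\Big(2\sum_{j\le n,\,j\ne k}(1-\rho'_{jk})^{1/2}\Big).
\]
As the finitely many $\rho'_{jk}$ increase to $\rho_{jk}$, the right side tends to the same expression in the $\rho_{jk}$, which is at most $M_0$ because the factors with $j>n$ in the definition of $M_0$ are at least $1$. So, given $\varepsilon>0$, we may choose the $\rho'_{jk}$ with $1/|F_k(\varphi_k)|\le M_0+\varepsilon$ for all $k\le n$. For $|a_k|\le1$ the function $\sum_{k\le n}a_kF_k/F_k(\varphi_k)$ then lies in $A$, takes the values $a_k$ at $\varphi_k$, $k\le n$, and has norm at most $M_0+\varepsilon$. Lemma \ref{lem:finite}(a) gives the first assertion.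

If $(\Sigma_{1/2})$ holds with $\rho_{jk}\ge\rho_*>0$ and sums at most $S$, then also $\sum_{j\ne k}(1-\rho_{jk})\le S$, and \eqref{eq:sumprod} gives $M_0\le\exp(S/\rho_*+2S)<\infty$.
\end{proof}

\begin{remark}\label{rem:overlap}
The zeros $h_{kj}$ cost a factor $\rho_{jk}$ per pair, which \eqref{eq:P} pays for. The weights $g_{kj}$ cost about $1-2x$ per pair, with $x$ of order $(1-\rho_{jk})^{1/2}$, and a loss of this order cannot be avoided by a better choice of the two weights. Indeed, let $g,g'$ be in the disk algebra with $|g|+|g'|\le1$ on $\mathbb T$. By \eqref{eq:harnack}, $\min(P_r,P_{-r})\ge x$, so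
\[
|g(r)|+|g'(-r)|\le\int\big(|g|P_r+|g'|P_{-r}\big)d\sigma\le\int\max(P_r,P_{-r})\,d\sigma\le2-x ,
\]
and one of the two values is at most $1-x/2$. The reason is that the harmonic measures of $r$ and $-r$ have mass at least $x$ in common. The next section makes many points share mass at once.
\end{remark}

\section{Finite sets in polydisks}\label{sec:glue}

\subsection{A lower bound for interpolation constants}

In Section \ref{sec:half} a system of functions that are not large at the same time produced interpolation. Conversely, interpolation produces such a system, in the sense of squares.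

\begin{lemma}\label{lem:dual}
Let $z_1,\dots,z_n\in\mathbb D^N$, and suppose that all data bounded by $1$ are interpolated at these points by functions in $H^\infty(\mathbb D^N)$ of norm at most $M$. Then there are $H_1,\dots,H_n\in H^\infty(\mathbb D^N)$ with $H_u(z_u)=1$ and $\sum_{u=1}^n|H_u|^2\le M^2$ on $\mathbb D^N$.
\end{lemma}

\begin{proof}
Let $\varpi=e^{2\pi i/n}$. For $0\le l<n$ take $G_l$ with $\|G_l\|\le M$ and $G_l(z_k)=\varpi^{lk}$ for all $k$, and put $H_u=\frac1n\sum_l\varpi^{-lu}G_l$. Then $H_u(z_u)=1$. Since $\sum_{u=1}^n\varpi^{(l'-l)u}$ equals $n$ for $l=l'$ and $0$ otherwise,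
\[
\sum_{u=1}^n|H_u|^2=\frac1{n^2}\sum_{l,l'}G_l\overline{G_{l'}}\sum_{u=1}^n\varpi^{(l'-l)u}=\frac1n\sum_l|G_l|^2\le M^2 .\qedhere
\]
\end{proof}

To exploit the lemma we want probability measures $\mu_u$ on $\mathbb D^N$ with $|H(z_u)|^2\le\int|H|^2d\mu_u$ for all $H\in H^\infty(\mathbb D^N)$, all dominated by a single measure $\nu$. Then $n\le\sum_u\int|H_u|^2d\nu\le M^2\|\nu\|$. The choice $\nu=\sum_u\mu_u$ has mass $n$ and gives nothing; a gain requires that the $\mu_u$ overlap so much that $\|\nu\|$ is far smaller than $n$. We obtain such measures by applying \eqref{eq:poisson} in $n$ variables, one after the other, and we record exactly how much analyticity this uses. Let $e_1,\dots,e_n$ be the standard basis of $\mathbb C^n$.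

\begin{definition}
Let $0<\alpha<1$. A continuous map $Y:\overline{\mathbb D}^n\to\mathbb D^N$ is \emph{analytic in order} with respect to $\alpha$ if, for each $l$, the map $\zeta_l\mapsto Y(\zeta_1,\dots,\zeta_n)$ is analytic in $\mathbb D$ whenever $\zeta_1,\dots,\zeta_{l-1}\in\overline{\mathbb D}$ and $\zeta_{l+1},\dots,\zeta_n\in\{0,\alpha\}$ are fixed.
\end{definition}

\begin{lemma}[gluing]\label{lem:glue}
Let $0<\kappa<1$ and $\alpha=1-\kappa$. Let $Y:\overline{\mathbb D}^n\to\mathbb D^N$ be analytic in order with respect to $\alpha$, and put $z_u=Y(\alpha e_u)$ for $1\le u\le n$. If all data bounded by $1$ are interpolated at $z_1,\dots,z_n$ by functions in $H^\infty(\mathbb D^N)$ of norm at most $M$, then $M^2\ge\kappa n/2$.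
\end{lemma}

\begin{proof}
Fix $u$ and $H\in H^\infty(\mathbb D^N)$, and write $\alpha e_u=(a_1,\dots,a_n)$. Since $Y$ takes values in the open polydisk, where $H$ is defined and continuous, $H\circ Y$ is continuous on $\overline{\mathbb D}^n$. For $0\le l\le n$ put
\[
I_l=\int_{\mathbb T^l}\big|H\circ Y(\zeta_1,\dots,\zeta_l,a_{l+1},\dots,a_n)\big|^2\prod_{i=1}^lP_{a_i}(\zeta_i)\,d\sigma(\zeta_1)\cdots d\sigma(\zeta_l),
\]
so that $I_0=|H(z_u)|^2$. Let $1\le l\le n$ and fix $\zeta_1,\dots,\zeta_{l-1}\in\mathbb T$. The numbers $a_{l+1},\dots,a_n$ lie in $\{0,\alpha\}$, so $g(\zeta)=H\circ Y(\zeta_1,\dots,\zeta_{l-1},\zeta,a_{l+1},\dots,a_n)$ is continuous on $\overline{\mathbb D}$ and analytic in $\mathbb D$. Apply \eqref{eq:poisson} to $g$ at the point $a_l$ and integrate in $\zeta_1,\dots,\zeta_{l-1}$; this gives $I_{l-1}\le I_l$. In $I_n$ the product of the kernels is $P_\alpha(\zeta_u)$, which is at most $2/\kappa$ by \eqref{eq:harnack}. Hence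
\[
|H(z_u)|^2\le\int_{\mathbb T^n}|H\circ Y|^2P_\alpha(\zeta_u)\,d\sigma^n\le\frac2\kappa\int_{\mathbb T^n}|H\circ Y|^2d\sigma^n .
\]
Take $H=H_u$ from Lemma \ref{lem:dual} and sum over $u$:
\[
n\le\frac2\kappa\int_{\mathbb T^n}\sum_{u=1}^n|H_u\circ Y|^2d\sigma^n\le\frac2\kappa M^2 .\qedhere
\]
\end{proof}

In probabilistic terms, a path starts at $z_u$ and makes $n$ steps; at step $l$ the parameter $\zeta_l$ jumps from $a_l$ to a random point of the circle. All $n$ paths end at the same point $Y(\zeta)$ as a function of $\zeta\in\mathbb T^n$. Only the law of $\zeta$ remembers the starting point, and it does so through a density bounded by $2/\kappa$.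

\begin{example}\label{ex:model}
Let $N=n$ and $Y(\zeta)=t\zeta$ with $0<t<1$. The points $z_u=t\alpha e_u$ have $M^2\ge\kappa n/2$. Their mutual distances are $\rho_n(z_j,z_k)=t\alpha$, so $\sum_{j\ne k}(1-\rho_n(z_j,z_k))\ge(n-1)\kappa$. The lower bound for $M$ is large only when $\kappa n$ is large, and then the products in \eqref{eq:P} are small by \eqref{eq:sumprod}.
\end{example}

\subsection{Why $Y$ cannot be analytic}

For a counterexample we need $\kappa n$ large and $n(1-\rho)^s$ small, so the points $Y(\alpha e_u)$ must be much farther apart than the points $\alpha e_u$. An analytic map cannot do this. If $Y$ is analytic in $\mathbb D^n$, $Y^c$ is one of its coordinates and $b=Y^c(\alpha e_k)$, then $m_b\circ Y^c$ lies in the unit ball of $H^\infty(\mathbb D^n)$ and vanishes at $\alpha e_k$, so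
\begin{equation}\label{eq:barrier}
\rho_{\mathbb D}\big(Y^c(\alpha e_j),Y^c(\alpha e_k)\big)\le\rho_n(\alpha e_j,\alpha e_k)=1-\kappa .
\end{equation}

It is instructive to see how the natural attempt runs into \eqref{eq:barrier}. Describe a coordinate in the half-plane $\mathbb H$ rather than in the disk, and let $h(\zeta)=(1+\zeta)/(1-\zeta)$, which maps $\mathbb D$ onto $\mathbb H$ with $h(0)=1$ and $h(\alpha)=(2-\kappa)/\kappa$. To separate $\alpha e_k$ from $\alpha e_j$, try $h(\zeta_j)^\theta/h(\zeta_k)^\theta$. Its values at the two points are $x$ and $1/x$ with $x=h(\alpha)^{-\theta}$. For $\theta=1$, \eqref{eq:pair} would give $1-\rho<2x^2<2\kappa^2$, which is the gain we want. But the argument of the quotient fills the interval $(-\theta\pi,\theta\pi)$, so the quotient stays in $\mathbb H$ only for $\theta\le\frac12$, and $\theta=\frac12$ gives $x^2=\kappa/(2-\kappa)$ and $1-\rho=\kappa$ exactly. The angle $\pi/2$ has been divided in advance between the two factors, and each half of the angle yields only half of the exponent.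

Analyticity in order allows a different division. The earlier variable moves first and may use almost the whole angle. The later variable moves second, and the map used for it may depend, in a non-analytic way, on where the first step ended.

\subsection{Two points}

The case $n=2$, $N=1$ contains the whole construction.

\begin{lemma}\label{lem:twostep}
Let $0<\tau<1$, $v>1$ and $\kappa>0$ satisfy
\begin{equation}\label{eq:kappa}
\kappa\le v^{-1/\tau}\qquad\text{and}\qquad\kappa\le\frac{\cos^2(\tau\pi/2)}{2v},
\end{equation}
and put $\alpha=1-\kappa$. There is a continuous function $\Psi:\overline{\mathbb D}^2\to\mathbb H$ such that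
\begin{enumerate}
\item[(i)] $\zeta'\mapsto\Psi(\zeta,\zeta')$ is analytic in $\mathbb D$ for each $\zeta\in\overline{\mathbb D}$;
\item[(ii)] $\zeta\mapsto\Psi(\zeta,0)$ and $\zeta\mapsto\Psi(\zeta,\alpha)$ are analytic in $\mathbb D$;
\item[(iii)] $\Psi(0,0)=1$, $\Psi(\alpha,0)=1/v$ and $\Psi(0,\alpha)=v$.
\end{enumerate}
\end{lemma}

\begin{proof}
We construct a function $A$ for the first step and then $\Psi$ with $\Psi(\zeta,0)=A(\zeta)$ and $\Psi(\zeta,\alpha)=vA(\zeta)$; see Figure \ref{fig:steps}.

\emph{First step: from $1$ to $1/v$ inside a sector.} Let $V=v^{1/\tau}>1$ and $\beta_0=(V-1)/(V+1)$. Then $1-\beta_0=2/(V+1)>1/V\ge\kappa$ by the first condition in \eqref{eq:kappa}, so $t=\beta_0/\alpha$ lies in $(0,1)$. The map $z\mapsto(1-z)/(1+z)$ takes $\mathbb D$ into $\mathbb H$ and sends $\beta_0$ to $1/V$. With the principal branch of the power, put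
\[
A(\zeta)=\Big(\frac{1-t\zeta}{1+t\zeta}\Big)^\tau,\qquad\zeta\in\overline{\mathbb D}.
\]
Then $A$ is continuous on $\overline{\mathbb D}$ and analytic in $\mathbb D$, $A(0)=1$, $A(\alpha)=V^{-\tau}=1/v$, and $A$ has no zeros and satisfies $|\arg A|<\tau\pi/2$ on $\overline{\mathbb D}$.

\emph{Second step: from $p$ to $vp$ inside the half-plane.} Let $p\ne0$ have argument $\psi$ with $|\psi|<\tau\pi/2$. Put
\[
\mathcal M_p(z)=\frac{p+\bar pz}{1-z},\qquad\beta(p)=\frac{(v-1)p}{vp+\bar p}.
\]
In the product $(p+\bar pz)(1-\bar z)=p-\bar p|z|^2+(\bar pz-p\bar z)$ the last bracket is purely imaginary, so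
\[
\operatorname{Re}\mathcal M_p(z)=\operatorname{Re}p\cdot\frac{1-|z|^2}{|1-z|^2}>0\qquad(|z|<1).
\]
Also $\mathcal M_p(0)=p$, and $\mathcal M_p(\beta(p))=vp$ because $\beta=\beta(p)$ solves $p+\bar p\beta=vp(1-\beta)$. We have
\[
|vp+\bar p|^2=|p|^2(v^2+1+2v\cos2\psi)=|p|^2\big((v-1)^2+4v\cos^2\psi\big),
\]
and $(v-1)^2+4v\cos^2\psi\le(v+1)^2\le4v^2$. Therefore $|\beta(p)|<1$ and
\[
1-|\beta(p)|\ge\frac{1-|\beta(p)|^2}2=\frac{2v\cos^2\psi}{(v-1)^2+4v\cos^2\psi}\ge\frac{\cos^2\psi}{2v}>\frac{\cos^2(\tau\pi/2)}{2v}\ge\kappa
\]
by the second condition in \eqref{eq:kappa}. So $|\beta(p)|<\alpha$.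

\emph{The function $\Psi$.} Define
\[
\Psi(\zeta,\zeta')=\mathcal M_p\big(\beta(p)\,\zeta'/\alpha\big)\quad\text{with }p=A(\zeta).
\]
For $|\zeta'|\le1$ the point $\beta(p)\zeta'/\alpha$ lies in $\mathbb D$, so $\Psi$ takes values in $\mathbb H$ and (i) holds. No denominator vanishes, so $\Psi$ is continuous on $\overline{\mathbb D}^2$. Finally $\Psi(\zeta,0)=A(\zeta)$ and $\Psi(\zeta,\alpha)=vA(\zeta)$, which gives (ii) and (iii).
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]
\fill[gray!15] (0,0) -- (60:2.6) -- (3.5,2.25) -- (3.5,-1.3) -- (-60:1.5) -- cycle;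
\draw[->] (-0.4,0) -- (3.7,0);
\draw[->] (0,-1.4) -- (0,2.4);
\draw (0,0) -- (60:2.6);
\draw (0,0) -- (-60:1.5);
\draw[dashed] (0,0) -- (2.8,2.1);
\draw[thick] (1.7,0.6) circle (1.5);
\fill (0.8,0.6) circle (0.035) node[above left] {$p$};
\fill (2,1.5) circle (0.035) node[below right] {$vp$};
\end{tikzpicture}
\caption{The two steps in the right half-plane. The first step stays in the shaded sector $|\arg w|<\tau\pi/2$ and ends at one of two points $p$, $vp$ of the same ray. The second step uses one analytic disk that contains both points (bounded by the circle). This disk depends on $p$, may leave the sector, and stays in the half-plane.}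
\label{fig:steps}
\end{figure}

The formula for $\Psi$ contains $\bar p=\overline{A(\zeta)}$, and analyticity in $\zeta$ is asserted only for $\zeta'\in\{0,\alpha\}$, where $\bar p$ cancels. This is why the first variable has to move first. The two conditions in \eqref{eq:kappa} are the prices of the two steps. The narrower sector costs the power $1/\tau$ in the first step, and in return the second step loses only the constant factor $\cos^2(\tau\pi/2)$. For $\tau=1$ this factor vanishes: the first step may then end at an angle close to $\pi/2$, where $|\beta(p)|$ is close to $1$ and no $\kappa$ of order $1/v$ works. For fixed $\tau<1$ and large $v$ the first condition is the stronger one.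

\begin{example}\label{ex:two}
Take $\tau=\frac23$, so that $\cos^2(\tau\pi/2)=\frac14$. The choice $\kappa=v^{-3/2}$ satisfies \eqref{eq:kappa} exactly when $v^{1/2}\ge8$. For $v=64$ we get $\kappa=1/512$. The map $Y=\operatorname{Cay}\circ\Psi:\overline{\mathbb D}^2\to\mathbb D$ is analytic in order by (i) and (ii), and it sends $\alpha e_1$ and $\alpha e_2$ to $-\frac{63}{65}$ and $\frac{63}{65}$. By \eqref{eq:pair} with $x=\frac1{64}$, their distance satisfies $1-\rho=\frac2{4097}<\kappa/4$, which \eqref{eq:barrier} forbids for analytic maps. For $v\ge64$ the same choice gives $1-\rho<2v^{-2}=2\kappa^{4/3}$.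
\end{example}

\subsection{One coordinate for each pair}

For $n$ points we use one copy of $\Psi$ for each pair. Let $n\ge2$ and $0<r<1$, let $N=n(n-1)/2$, and index the coordinates of $\mathbb D^N$ by the pairs $(k,j)$ with $1\le k<j\le n$. Define $z_1,\dots,z_n\in\mathbb D^N$ by
\begin{equation}\label{eq:points}
z_u^{(k,j)}=\begin{cases}-r,&u=k,\\ \phantom{-}r,&u=j,\\ \phantom{-}0,&u\notin\{k,j\}.\end{cases}
\end{equation}
For $n=3$, with the coordinates in the order $(1,2),(1,3),(2,3)$, the points are $(-r,-r,0)$, $(r,0,-r)$ and $(0,r,r)$.

\begin{proposition}\label{prop:config}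
Let $n\ge2$, $0<\tau<1$ and $v>1$ with $v^{1/\tau-1}\ge2/\cos^2(\tau\pi/2)$, and let $z_1,\dots,z_n$ be the points \eqref{eq:points} with $r=(v-1)/(v+1)$.
\begin{enumerate}
\item[(a)] $1-\rho_N(z_j,z_k)\le2/(v^2+1)$ for $j\ne k$.
\item[(b)] If all data bounded by $1$ are interpolated at $z_1,\dots,z_n$ by functions in $H^\infty(\mathbb D^N)$ of norm at most $M$, then $M^2\ge\frac12\,n\,v^{-1/\tau}$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) For $k<j$ the coordinate $(k,j)$ gives $\rho_N(z_j,z_k)\ge\rho_{\mathbb D}(r,-r)$. Here $x=(1-r)/(1+r)=1/v$, and \eqref{eq:pair} gives $1-\rho_{\mathbb D}(r,-r)=2/(v^2+1)$.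

(b) Let $\kappa=v^{-1/\tau}$ and $\alpha=1-\kappa$. The hypothesis on $v$ is the second condition in \eqref{eq:kappa}, so Lemma \ref{lem:twostep} applies. Define a continuous map $Y:\overline{\mathbb D}^n\to\mathbb D^N$ by
\[
Y^{(k,j)}(\zeta)=\operatorname{Cay}\Psi(\zeta_k,\zeta_j),\qquad k<j .
\]
At $\zeta=\alpha e_u$ the pair $(\zeta_k,\zeta_j)$ is $(\alpha,0)$ if $u=k$, $(0,\alpha)$ if $u=j$, and $(0,0)$ otherwise. By (iii) the values of $\Psi$ are $1/v$, $v$ and $1$, and the Cayley map sends them to $-r$, $r$ and $0$. Hence $Y(\alpha e_u)=z_u$.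

To see that $Y$ is analytic in order, fix $l$, fix $\zeta_1,\dots,\zeta_{l-1}\in\overline{\mathbb D}$ and $\zeta_{l+1},\dots,\zeta_n\in\{0,\alpha\}$, and consider $Y^{(k,j)}$ as a function of $\zeta_l$. If $l=j$, it is analytic by (i). If $l=k$, then $j>l$, so $\zeta_j\in\{0,\alpha\}$ and it is analytic by (ii). Otherwise it is constant. Lemma \ref{lem:glue} gives $M^2\ge\kappa n/2$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:finite}]
Since $s>\frac12$, we can choose $a$ and $\tau$, depending only on $s$, with $\frac1{2s}<a<\tau<1$. Let $K=1$, $n=q^2$ and $v=n^a$. For large $q$ the hypothesis of Proposition \ref{prop:config} holds, because $1/\tau-1>0$. By part (a),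
\[
\sum_{j\ne k}(1-\rho_N(z_j,z_k))^s\le n\,(2v^{-2})^s\le2\,n^{1-2as}=2q^{-\gamma'},\qquad\gamma'=2(2as-1)>0 .
\]
By part (b), $M\ge2^{-1/2}n^\gamma$ with $\gamma=\frac12(1-a/\tau)>0$.
\end{proof}

The inequality $a>1/(2s)$ makes the sum in (1) small, the inequality $a<\tau$ makes the bound in (2) large, and $\tau<1$ is needed in Lemma \ref{lem:twostep}. The three are compatible exactly when $s>\frac12$.

\begin{remark}\label{rem:ranges}
The points \eqref{eq:points} show both sides of the threshold. Let $v=(1+r)/(1-r)\ge2$, let $M$ be their interpolation constant for $H^\infty(\mathbb D^N)$, and let $\rho_0=(v^2-1)/(v^2+1)$ be the lower bound for the mutual distances from the proof of part (a). The proof of Theorem \ref{thm:half} applies to finite sequences. Since $\rho^{-1}e^{2(1-\rho)^{1/2}}$ decreases in $\rho$, and since $\rho_0^{-1}=1+\frac2{v^2-1}$ and $(1-\rho_0)^{1/2}\le\sqrt2/v$, it gives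
\[
M\le\exp\Big(n\Big(\frac2{v^2-1}+\frac{2\sqrt2}v\Big)\Big)\le e^5\qquad\text{for }n\le v .
\]
On the other side, Proposition \ref{prop:config}(b) and Lemma \ref{lem:finite}(b) give $M^2\ge\frac12nv^{-1/\tau}$ for any fixed $\tau<1$ and large $v$. Meanwhile \eqref{eq:P} holds with $\delta=1-2n/v^2$ as long as $n<v^2/2$. For the original question $s=1$ one may take $\tau=\frac23$ and $v=n^{4/7}$ with $n\ge2^{11}$, so that $v\ge64$ as in Example \ref{ex:two}; then $\delta=1-2n^{-1/7}$ and $M^2\ge\frac12n^{1/7}$.
\end{remark}

\section{From finite sets to sequences}\label{sec:final}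

A finite set of distinct points is always interpolating. To obtain a sequence that is not, we place finite sets with unbounded constants in one algebra, in such a way that points of different sets add little or nothing to the sums $\sum(1-\rho)^s$.

\begin{proof}[Proof of Theorem \ref{thm:counter}]
Choose primes $q_1<q_2<\cdots$ so large that Theorem \ref{thm:finite} applies and $Cq_l^{-\gamma'}\le\eta$ for each $l$. This gives dimensions $N_l$ and sets $Z_l\subset\mathbb D^{N_l}$ of $n_l=q_l^{K+1}$ points.

Let $X_l=\overline{\mathbb D}^{N_l}$, let $X$ be the one-point compactification of the disjoint union $\bigsqcup_lX_l$, and let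
\[
A=\{f\in C(X): f|_{X_l}\in A(\mathbb D^{N_l})\text{ for all }l\}.
\]
This is a closed subalgebra of $C(X)$ that contains the constants. Each $X_l$ is open in $X$ and compact, hence also closed, so a function in $A(\mathbb D^{N_l})$ extended by $0$ belongs to $A$, with the same norm. In particular $A$ contains the indicator function of $X_l$, which separates $X_l$ from all other points of $X$, and the coordinate functions of $X_l$ extended by $0$, which separate the points of $X_l$. So $A$ is a uniform algebra.

Let $(\varphi_k)$ enumerate the evaluations at the points of all the $Z_l$. Points in different sets $Z_l$ have $\rho=1$, by the indicator functions. Points in the same $Z_l$ have $\rho\ge\rho_{N_l}$, by extension by $0$. Theorem \ref{thm:finite}(1) gives $\sum_{j\ne k}(1-\rho_{jk})^s\le\eta$ for every $k$. Since $s\le1$, also $\sum_{j\ne k}(1-\rho_{jk})\le\eta$, and \eqref{eq:sumprod} gives \eqref{eq:P} with $\delta=1-\eta$.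

Suppose that $(\varphi_k)$ is interpolating, with constant $M$. By Lemma \ref{lem:finite}(b), all data on $Z_l$ bounded by $1$ are interpolated by functions $f\in A$ with $\|f\|\le M+1$. The restrictions of these $f$ to $\mathbb D^{N_l}$ lie in $H^\infty(\mathbb D^{N_l})$ and have norm at most $M+1$. Theorem \ref{thm:finite}(2) gives $M+1\ge c\,n_l^\gamma$ for all $l$, which is impossible since $n_l\to\infty$.
\end{proof}

\begin{proof}[Proof of Corollary \ref{cor:main}]
Throughout, Theorem \ref{thm:finite} is used with $s=1$.

(a) and the lower bound in (c). Fix $\delta\in(0,1)$ and let $q$ be a prime so large that the theorem applies and $Cq^{-\gamma'}\le1-\delta$. By (1) and \eqref{eq:sumprod}, the $n=q^{K+1}$ points satisfy \eqref{eq:P} with this $\delta$ for $A=H^\infty(\mathbb D^N)$. Let $M$ be their interpolation constant. By Lemma \ref{lem:finite}(b) and (2), $M+\varepsilon\ge c\,n^\gamma$ for every $\varepsilon>0$, so $M\ge c\,n^\gamma$. This holds for infinitely many $n$, and the bound is unbounded while $\delta$ is fixed.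

The upper bound in (c). By \eqref{eq:trivial}, data bounded by $1$ are interpolated by elements of $A$ of norm at most $n/\delta'$ for every $\delta'<\delta$. Lemma \ref{lem:finite}(a) gives a constant at most $n/\delta$.

(b) Here $H^\infty(B_{c_0})$ consists of the bounded continuous functions on $B_{c_0}$ that are analytic on its intersection with every complex line. The ball of $c_0$ contains every polydisk as a slice, but it is connected, so there are no indicator functions to separate the blocks; one extra coordinate does this instead. Take $N_l$, $Z_l$, $n_l$ as in the preceding proof, with $\eta/2$ in place of $\eta$. Since $\rho_{\mathbb D}(\lambda,\lambda')\to1$ as $\lambda'\to1$ for fixed $\lambda\in\mathbb D$, we can choose $\lambda_1,\lambda_2,\ldots\in(0,1)$ recursively with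
\begin{equation}\label{eq:lambda}
(n_1+\dots+n_l)\big(1-\rho_{\mathbb D}(\lambda_i,\lambda_l)\big)\le2^{-l-2}\eta\qquad(i<l).
\end{equation}
Split the coordinates of $c_0$ into a first one and consecutive blocks of sizes $N_1,N_2,\dots$. For $w\in\mathbb D^{N_l}$ let $\iota_l(w)\in B_{c_0}$ have first coordinate $\lambda_l$, block $l$ equal to $w$, and zeros elsewhere. The sequence consists of the points $\iota_l(z)$ with $z\in Z_l$, $l\ge1$.

A coordinate function composed with a map $m_b$ lies in the unit ball of $H^\infty(B_{c_0})$, so the distance $\rho$ of two points of $B_{c_0}$ is at least $\rho_{\mathbb D}$ of any pair of corresponding coordinates. Fix a point $\iota_i(z)$, $z\in Z_i$, and sum $1-\rho$ over the other points. Those from $Z_i$ contribute at most $\eta/2$, by the coordinates of block $i$. By the first coordinate and \eqref{eq:lambda}, the $n_1+\dots+n_{i-1}$ points from earlier sets contribute at most $2^{-i-2}\eta$ together, and the $n_l$ points from $Z_l$, $l>i$, contribute at most $2^{-l-2}\eta$. The total is at most $\frac\eta2+\sum_{l\ge1}2^{-l-2}\eta\le\eta$,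 and \eqref{eq:sumprod} gives \eqref{eq:P} with $\delta=1-\eta$.

If the sequence were interpolating with constant $M$, Lemma \ref{lem:finite}(b) would provide, for data on $\iota_l(Z_l)$ bounded by $1$, an interpolating $f\in H^\infty(B_{c_0})$ with $\|f\|\le M+1$. Then $f\circ\iota_l\in H^\infty(\mathbb D^{N_l})$ interpolates the same data on $Z_l$ with norm at most $M+1$, and Theorem \ref{thm:finite}(2) gives $M+1\ge c\,n_l^\gamma$ for all $l$, a contradiction.
\end{proof}

\begin{thebibliography}{1}

\bibitem{spectra}
\emph{Spectra of composition operators on algebras of analytic functions on Banach spaces},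
\texttt{https://www.math.ucla.edu/\~{}twg/kor3.pdf}.

\end{thebibliography}
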